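\title{Isomorphisms of $C(K)$ spaces need not preserve Corson compactness}

\begin{abstract}
A compact space is Corson-compact if it embeds in a $\Sigma$-product of real lines. We ask whether a compact space $\Omega$ must be Corson-compact when the Banach space $C(\Omega)$ is isomorphic to $C(K)$ for some Corson-compact $K$. We prove in ZFC that if some Corson-compact space carries a regular Borel probability measure with non-separable support, then there is a counterexample, with an isomorphism $T$ satisfying $\|T\|\le 3$ and $\|T^{-1}\|\le 3$. Consequently the positive answer is equivalent to the statement that every regular Borel probability measure on every Corson-compact space has separable support. It fails under the continuum hypothesis and holds under Martin's Axiom with the negation of the continuum hypothesis, so it is independent of ZFC.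
\end{abstract}

\section{Introduction}\label{sec:intro}

Compact spaces are assumed Hausdorff. For a compact space $K$, we write $C(K)$ for the Banach space of real-valued continuous functions on $K$ with the supremum norm. Banach spaces $X$ and $Y$ are \emph{isomorphic}, written $X\cong Y$, if there is a bounded linear bijection between them whose inverse is bounded. By the Banach--Stone theorem, a linear isometry of $C(K)$ onto $C(\Omega)$ forces $K$ and $\Omega$ to be homeomorphic. An isomorphism does not (see Example~\ref{ex:two}), and one may ask which topological properties pass from $K$ to $\Omega$ when $C(K)\cong C(\Omega)$. Metrizability does, because a compact space $K$ is metrizable if and only if $C(K)$ is separable.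

For a set $\Gamma$, the \emph{$\Sigma$-product} of real lines is
\[
\Sigma(\Gamma)=\{x\in\mathbb R^\Gamma:\ \{\gamma\in\Gamma: x_\gamma\ne 0\}\text{ is at most countable}\},
\]
with the topology inherited from the product topology of $\mathbb R^\Gamma$. A compact space is \emph{Corson-compact} if it is homeomorphic to a subset of $\Sigma(\Gamma)$ for some $\Gamma$. This relaxes metrizability. A compact metrizable space embeds in $\mathbb R^{\mathbb N}=\Sigma(\mathbb N)$, so one countable set of coordinates serves the whole space; in a Corson-compact space each point has its own countable set of coordinates. The simplest non-metrizable example consists of $0$ and the unit vectors $e_\gamma$ of $\mathbb R^\Gamma$, with $\Gamma$ uncountable: it is compact since every neighborhood of $0$ contains all but finitely many $e_\gamma$, and it has uncountably many isolated points. The following problem is posed in \cite{FAP}.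

\begin{quote}
\textbf{Problem.} Let $K$ be a Corson-compact space and $\Omega$ a compact space such that $C(K)\cong C(\Omega)$. Does it follow that $\Omega$ is Corson-compact?
\end{quote}

There is a natural attempt at a positive answer. The coordinates of $K\subset\Sigma(\Gamma)$ are continuous functions on $K$, and an isomorphism carries them to continuous functions on $\Omega$, which one would like to use as coordinates for $\Omega$. The value of such a function at a point of $\Omega$ is the integral of the original function against a signed measure on $K$. So the attempt succeeds if measures on $K$, like points of $K$, see only countably many coordinates. The relevant condition is the following: a compact space has \emph{property~(M)} if every regular Borel probability measure on it has separable support. Three facts are known.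
\begin{itemize}
\item[(F1)] If $K$ is Corson-compact with (M), $\Omega$ is compact and $C(K)\cong C(\Omega)$, then $\Omega$ is Corson-compact with (M).
\item[(F2)] Under Martin's Axiom and the negation of the continuum hypothesis (MA$+\neg$CH), every Corson-compact space has (M).
\item[(F3)] Under the continuum hypothesis (CH) there are Corson-compact spaces without (M).
\end{itemize}
By (F1) and (F2) the answer to the Problem is yes under MA$+\neg$CH, and one might guess that (M) is only a convenience of the proof. It is not.

\begin{theorem}\label{thm:main}
Suppose that there is a Corson-compact space without property~\textup{(M)}. Then there are a Corson-compact space $K_1$, a compact space $\Omega$ that is not Corson-compact, and a linear bijection $T:C(\Omega)\to C(K_1)$ with $\|T\|\le3$ and $\|T^{-1}\|\le 3$. Moreover, $\Omega$ contains a separable, non-metrizable closed subspace.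
\end{theorem}

\begin{theorem}\label{thm:class}
The following statements are equivalent.
\begin{itemize}
\item[\textup{(a)}] Every Corson-compact space has property~\textup{(M)}.
\item[\textup{(b)}] Whenever $K$ is Corson-compact, $\Omega$ is compact and $C(K)\cong C(\Omega)$, the space $\Omega$ is Corson-compact.
\item[\textup{(c)}] Whenever $K$ is Corson-compact, $\Omega$ is compact and $C(K)\cong C(\Omega)$, every separable closed subspace of $\Omega$ is metrizable.
\item[\textup{(d)}] For every probability space $(X,\mathcal S,\lambda)$ and all $E_\alpha\in\mathcal S$ $(\alpha<\omega_1)$ with $\lambda(E_\alpha)>0$, there is an uncountable set $A\subset\omega_1$ such that $\lambda\big(\bigcap_{\alpha\in s}E_\alpha\big)>0$ for every nonempty finite $s\subset A$.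
\end{itemize}
All four statements fail if $[0,1]$ is a union of $\omega_1$ Lebesgue-null sets, for example under CH.
\end{theorem}

Both theorems are proved in ZFC. Statement (b) fails under CH by Theorem~\ref{thm:class} and holds under MA$+\neg$CH by (F2) and the implication (a)$\Rightarrow$(b). Each of these two hypotheses is consistent with ZFC, which settles the Problem.

\begin{corollary}\label{cor:indep}
The implication in the Problem is independent of ZFC.
\end{corollary}

Fact (F2), which enters only this corollary, is the one of the three facts that we use without proof: the part of (F1) that we need is Proposition~\ref{prop:M}, and (F3) is contained in the last sentence of Theorem~\ref{thm:class}.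

The spaces $\Omega$ and $K_1$ are obtained from one Corson-compact space $F$ by adding a sequence of isolated points. In $K_1$ the sequence converges; in $\Omega$ its closure is not metrizable. Section~\ref{sec:move} shows that the two function spaces are isomorphic as soon as the value of a continuous function at the $n$-th added point $d_n$ of $\Omega$ can be predicted, up to an error tending to zero, by averaging the function over $F$. Section~\ref{sec:ad} constructs the points $d_n$; they are coded by subsets $I_n$ of $\omega_1$, some uncountable, while the points of $F$ are countable subsets of $\omega_1$. Section~\ref{sec:random} converts the failure of (M) into a random countable subset of $\omega_1$ that contains each given ordinal with positive probability. Section~\ref{sec:construction} uses it to build a random countable subset of $I_n$ that imitates $I_n$; its distribution is the required average.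

\section{Corson-compact spaces and measures}\label{sec:prelim}

\begin{lemma}\label{lem:sep}
For a compact set $S\subset\Sigma(\Gamma)$ the following are equivalent: \textup{(1)} $S$ is separable; \textup{(2)} there is a countable $\Gamma_0\subset\Gamma$ with $x_\gamma=0$ for all $x\in S$ and $\gamma\notin\Gamma_0$; \textup{(3)} $S$ is metrizable. In particular, separable closed subspaces of a Corson-compact space are metrizable.
\end{lemma}

\begin{proof}
If $D\subset S$ is countable and dense, let $\Gamma_0=\bigcup_{x\in D}\{\gamma:x_\gamma\ne0\}$, a countable set. For $\gamma\notin\Gamma_0$ the closed set $\{x:x_\gamma=0\}$ contains $D$, hence $S$. If (2) holds, the projection of $S$ to the metrizable space $\mathbb R^{\Gamma_0}$ is continuous and injective, hence an embedding because $S$ is compact. Finally, compact metrizable spaces are separable.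
\end{proof}

A finite positive Borel measure $\mu$ on a compact space $K$ is \emph{regular} if $\mu(B)=\sup\{\mu(C):C\subset B,\ C\text{ compact}\}$ for every Borel set $B$. Its \emph{support} $\operatorname{supp}\mu$ is the closed set of all points each of whose open neighborhoods has positive measure. Thus an open set that meets the support has positive measure. The complement of the support is null: it is a union of open null sets, each of its compact subsets is covered by finitely many of them, and regularity applies. By the Riesz representation theorem, every bounded linear functional on $C(K)$ is integration against a signed Borel measure $m$ whose total variation $|m|$ is finite and regular, and a positive functional with value $1$ at the constant function $1$ is integration against a regular Borel probability measure. Since $|\int f\,dm|\le\int|f|\,d|m|$, we have $\int f\,dm=0$ whenever $f$ vanishes on $\operatorname{supp}|m|$. If $K$ has (M), then $\operatorname{supp}|m|$ is separable, because $|m|$ is zero or a multiple of a probability measure.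

We can now carry out the attempt described in the introduction.

\begin{proposition}\label{prop:M}
If $K$ is Corson-compact with \textup{(M)}, $\Omega$ is compact and $C(K)\cong C(\Omega)$, then $\Omega$ is Corson-compact.
\end{proposition}

\begin{proof}
Let $K\subset\Sigma(\Gamma)$ and let $R:C(K)\to C(\Omega)$ be an isomorphism. The images of the coordinate functions alone need not separate the points of $\Omega$, so we use the family $\mathcal M\subset C(K)$ of all finite products $x\mapsto x_{\gamma_1}\cdots x_{\gamma_k}$ $(k\ge0)$, the empty product being $1$. The linear span of $\mathcal M$ is an algebra that contains the constants and separates points, so it is dense in $C(K)$ by the Stone--Weierstrass theorem. Hence $R(\mathcal M)$ spans a dense subspace of $C(\Omega)$ and separates the points of $\Omega$. The map $w\mapsto\big((R\varphi)(w)\big)_{\varphi\in\mathcal M}$ is therefore an embedding of $\Omega$ in $\mathbb R^{\mathcal M}$.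

Fix $w\in\Omega$ and let $m$ represent the functional $f\mapsto (Rf)(w)$. By (M) and Lemma~\ref{lem:sep}, the points of $\operatorname{supp}|m|$ vanish outside a countable set $\Gamma_0$. A product with a factor $x_\gamma$, $\gamma\notin\Gamma_0$, vanishes on $\operatorname{supp}|m|$, so its image under $R$ vanishes at $w$. Only countably many products have all their factors indexed by $\Gamma_0$. Thus the embedding takes values in $\Sigma(\mathcal M)$.
\end{proof}

\subsection*{Subsets of $\omega_1$ as points}
Recall that $\omega_1$ is the first uncountable ordinal: each $\alpha<\omega_1$ has countably many predecessors, and each uncountable subset of $\omega_1$ is unbounded. We identify a set $A\subset\omega_1$ with its characteristic function, a point of the compact space $2^{\omega_1}=\{0,1\}^{\omega_1}\subset\mathbb R^{\omega_1}$. The sets $\{B:B\cap a=A\cap a\}$, with $a\subset\omega_1$ finite, are clopen and form a neighborhood base at $A$. The coordinate function $\pi_\alpha$ is given by $\pi_\alpha(A)=1$ if $\alpha\in A$ and $\pi_\alpha(A)=0$ otherwise. A closed subset of $2^{\omega_1}$ all of whose members are countable lies in $\Sigma(\omega_1)$ and so is Corson-compact. We write $\mathbb N=\{1,2,\dots\}$,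 and $\mathbb N_\infty=\mathbb N\cup\{\infty\}$ for its one-point compactification, which embeds in $\mathbb R$ by $n\mapsto 1/n$, $\infty\mapsto0$.

\section{Moving a sequence of isolated points}\label{sec:move}

The mechanism behind the isomorphism is visible when $F$ has two points.

\begin{example}\label{ex:two}
Let $F=\{p_0,p_1\}$. Let $\Omega=F\cup\{d_n:n\in\mathbb N\}$, where the $d_n$ are isolated, $d_n\to p_0$ along even $n$ and $d_n\to p_1$ along odd $n$. Let $\Omega'=F\cup\{d'_n:n\in\mathbb N\}$, where the $d_n'$ are isolated, $d'_n\to p_0$, and $p_1$ is isolated. The spaces are not homeomorphic: $\Omega$ has two non-isolated points and $\Omega'$ has one. For $g\in C(\Omega)$ let $Tg$ agree with $g$ on $F$ and put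
\[
Tg(d'_n)=g(d_n)\quad(n\text{ even}),\qquad Tg(d'_n)=g(d_n)-g(p_1)+g(p_0)\quad(n\text{ odd}).
\]
Along both subsequences $Tg(d_n')\to g(p_0)$, so $Tg\in C(\Omega')$. Given $k\in C(\Omega')$, the equation $Tg=k$ has the unique solution $g=k$ on $F$, $g(d_n)=k(d_n')$ for even $n$, and $g(d_n)=k(d'_n)-k(p_0)+k(p_1)$ for odd $n$; it is continuous because $g(d_n)\to k(p_1)$ along odd $n$. So $T$ is an isomorphism. It subtracts from $g(d_n)$ the value predicted by $g|_F$ in $\Omega$ and adds the value predicted in $\Omega'$.
\end{example}

The prediction need not be the value at a point of $F$; any functional will do.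

\begin{definition}\label{def:ext}
A compact space $\Omega$ is a \emph{countable extension} of a closed subspace $F$ if $\Omega\setminus F=\{d_n:n\in\mathbb N\}$, where the $d_n$ are distinct isolated points of $\Omega$. A sequence $(\mu_n)$ of bounded linear functionals on $C(F)$ is \emph{extending for $\Omega$} if for every $f\in C(F)$ the function $Ef$ on $\Omega$ defined by $Ef|_F=f$ and $Ef(d_n)=\mu_n(f)$ is continuous.
\end{definition}

Continuity of $Ef$ at the isolated points is automatic, and $f$ is continuous on $F$. Hence $Ef$ is continuous if and only if
\begin{equation}\label{eq:crit}
\begin{gathered}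
\text{for every }p\in F\text{ and }\varepsilon>0\text{ there is a neighborhood }U\text{ of }p\text{ in }\Omega\\
\text{such that }|\mu_n(f)-f(p)|\le\varepsilon\text{ whenever }d_n\in U.
\end{gathered}
\end{equation}
For instance, if $d_n\to p_0\in F$, then $\mu_n(f)=f(p_0)$ is extending: at $p_0$ any $U$ works, and a point $p\in F\setminus\{p_0\}$ has a neighborhood that contains only finitely many $d_n$, hence one that contains none.

An extending sequence predicts the values of continuous functions:
\begin{equation}\label{eq:null}
g(d_n)-\mu_n(g|_F)\to0\qquad\text{for every }g\in C(\Omega).
\end{equation}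
Indeed, $\varphi=g-E(g|_F)$ is continuous and vanishes on $F$, so for each $\varepsilon>0$ the set $\{|\varphi|\ge\varepsilon\}$ is a compact set of isolated points, hence finite.

\begin{lemma}\label{lem:move}
Let $\Omega=F\cup\{d_n\}$ and $\Omega'=F\cup\{d'_n\}$ be countable extensions of the same compact space $F$, with extending sequences $(\mu_n)$ and $(\mu'_n)$ of functionals of norm at most $1$. Then the formulas
\[
Tg|_F=g|_F,\qquad Tg(d'_n)=g(d_n)-\mu_n(g|_F)+\mu'_n(g|_F)
\]
define a linear bijection $T:C(\Omega)\to C(\Omega')$ with $\|T\|\le3$ and $\|T^{-1}\|\le3$.
\end{lemma}

\begin{proof}
Let $g\in C(\Omega)$ and $c_n=g(d_n)-\mu_n(g|_F)$, so that $c_n\to0$ by \eqref{eq:null}. The function $\psi$ on $\Omega'$ with $\psi|_F=0$ and $\psi(d'_n)=c_n$ is the uniform limit of the continuous functions $\sum_{n\le N}c_n1_{\{d'_n\}}$, so it is continuous. If $E'$ is the extension map given by $(\mu'_n)$, then $Tg=E'(g|_F)+\psi\in C(\Omega')$. The map $T$ is linear, and $|Tg(d'_n)|\le3\|g\|$, so $\|T\|\le3$. The hypotheses are symmetric, so $T'k|_F=k|_F$ and $T'k(d_n)=k(d'_n)-\mu'_n(k|_F)+\mu_n(k|_F)$ define a linear map $T':C(\Omega')\to C(\Omega)$ with $\|T'\|\le3$. Both maps leave the restriction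 to $F$ unchanged, so
\[
T'Tg(d_n)=Tg(d'_n)-\mu'_n(g|_F)+\mu_n(g|_F)=g(d_n),
\]
and the same computation with the roles exchanged gives $TT'k=k$.
\end{proof}

\section{A sequence with non-metrizable closure}\label{sec:ad}

By Lemma~\ref{lem:sep}, a countable extension of $F$ fails to be Corson-compact if the closure of the added sequence is not metrizable. We obtain such a sequence by letting uncountably many subsequences converge to different points. For this the subsequences must have finite intersections.

Fix infinite sets $L_\alpha\subset\mathbb N$ $(\alpha<\omega_1)$ with $L_\alpha\cap L_\beta$ finite for $\alpha\ne\beta$. They exist in ZFC: identify $\mathbb N$ with the set of finite $0$--$1$ sequences, choose distinct infinite $0$--$1$ sequences $\sigma_\alpha$ $(\alpha<\omega_1)$, and let $L_\alpha$ be the set of finite initial segments of $\sigma_\alpha$; two sequences that differ at place $k$ share no initial segment of length $k$ or more. Put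
\[
I_n=\{\alpha<\omega_1:n\in L_\alpha\},\qquad H=\{\emptyset\}\cup\{\{\alpha\}:\alpha<\omega_1\}\subset 2^{\omega_1}.
\]
Two distinct ordinals $\alpha,\beta$ lie together in only finitely many $I_n$, namely those with $n\in L_\alpha\cap L_\beta$. Since $\omega_1=\bigcup_nI_n$, some $I_n$ are uncountable. The set $H$ is the example from the introduction.

For a compact set $F$ with $H\subset F\subset2^{\omega_1}$, identify $F$ with $F\times\{\infty\}\subset2^{\omega_1}\times\mathbb N_\infty$ and define
\[
d_n=(I_n,n),\quad\Omega_F=F\cup\{d_n:n\in\mathbb N\};\qquad d'_n=(\emptyset,n),\quad K_F=F\cup\{d'_n:n\in\mathbb N\}.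
\]
The second coordinate serves only to make the added points distinct and isolated.

\begin{lemma}\label{lem:spaces}
Let $F$ be compact with $H\subset F\subset 2^{\omega_1}$.
\begin{itemize}
\item[\textup{(1)}] If $P\subset\omega_1$ and $P\notin H$, then $(P,\infty)$ has a neighborhood in $2^{\omega_1}\times\mathbb N_\infty$ that contains no $d_n$.
\item[\textup{(2)}] $\Omega_F$ is a countable extension of $F$, and the closure of $\{d_n:n\in\mathbb N\}$ is separable and not metrizable. Hence $\Omega_F$ is not Corson-compact.
\item[\textup{(3)}] $K_F$ is a countable extension of $F$ with $d'_n\to(\emptyset,\infty)$. If all members of $F$ are countable, then $K_F$ is Corson-compact.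
\end{itemize}
\end{lemma}

\begin{proof}
(1) Choose $\alpha\neq\beta$ in $P$ and $N$ larger than every element of $L_\alpha\cap L_\beta$. The open set $\{(B,m):\alpha,\beta\in B,\ m\ge N\}$ contains $(P,\infty)$, and it contains no $d_n$, since $\alpha,\beta\in I_n$ forces $n<N$.

(2) We show that $\Omega_F$ is closed in $2^{\omega_1}\times\mathbb N_\infty$. Let $(P,m)$ lie in its closure. If $m\in\mathbb N$, the open set $2^{\omega_1}\times\{m\}$ meets $\Omega_F$ only in $d_m$; so $(P,m)=d_m$, and $d_m$ is isolated in $\Omega_F$. If $m=\infty$ and $P\notin F$, then $P\notin H$, and the neighborhood from (1), intersected with the open set $\{(B,m):B\notin F\}$, misses $\Omega_F$, a contradiction.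

Fix $\alpha$ and a finite set $a\subset\omega_1$. For every $n\in L_\alpha$ outside the finite set $\bigcup_{\beta\in a\setminus\{\alpha\}}(L_\alpha\cap L_\beta)$ we have $I_n\cap a=\{\alpha\}\cap a$. Since $L_\alpha$ is infinite, $d_n\to(\{\alpha\},\infty)$ as $n\to\infty$ in $L_\alpha$. So the closure $Z$ of $\{d_n\}$ contains all the points $(\{\alpha\},\infty)$. The open set $\{(B,m):\alpha\in B\}$ contains $(\{\alpha\},\infty)$ and no $(\{\beta\},\infty)$ with $\beta\ne\alpha$. Hence every base of $Z$ has, for each $\alpha$, a member containing $(\{\alpha\},\infty)$ and none of the others, and these members are distinct. A compact metrizable space has a countable base, so $Z$ is not metrizable. Lemma~\ref{lem:sep} gives the last assertion.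

(3) $K_F$ is the union of the compact sets $F\times\{\infty\}$ and $\{\emptyset\}\times\mathbb N_\infty$. If the members of $F$ are countable, then $K_F$ embeds in $\Sigma(\omega_1)\times\mathbb R$, which is a $\Sigma$-product with one more coordinate.
\end{proof}

In view of Lemmas~\ref{lem:move} and \ref{lem:spaces}, Theorem~\ref{thm:main} reduces to finding a compact family $F\supset H$ of countable sets for which $\Omega_F$ has an extending sequence of functionals of norm at most $1$. Apply \eqref{eq:null} to the continuous function $(B,m)\mapsto\pi_\alpha(B)$ on $\Omega_F$. We obtain a necessary condition: for every $\alpha$,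
\begin{equation}\label{eq:test}
\mu_n(\pi_\alpha)\to1\ \text{ as }n\to\infty\text{ in }L_\alpha,\qquad\mu_n(\pi_\alpha)\to0\ \text{ as }n\to\infty\text{ outside }L_\alpha .
\end{equation}

\begin{remark}\label{rem:obstruction}
Condition \eqref{eq:test} cannot hold if $F$ has (M). Let $m_n$ be the signed measure representing $\mu_n$. By Lemma~\ref{lem:sep} there is a countable set $B_n\subset\omega_1$ containing every member of $\operatorname{supp}|m_n|$. For $\alpha\notin\bigcup_nB_n$ we get $\mu_n(\pi_\alpha)=0$ for all $n$. This excludes the first candidate $F=H$, which has (M): a probability measure on $H$ gives positive mass to only countably many of the isolated points $\{\alpha\}$, so its support is countable. The space $F$ must be large enough to carry measures that see uncountably many coordinates.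
\end{remark}

\section{Random countable subsets of $\omega_1$}\label{sec:random}

We put the failure of (M) in a form adapted to \eqref{eq:test}. Given sets $E_\alpha$ $(\alpha<\omega_1)$ in a probability space $(X,\mathcal S,\lambda)$, call $A\subset\omega_1$ \emph{positive} if $\lambda\big(\bigcap_{\alpha\in s}E_\alpha\big)>0$ for every nonempty finite $s\subset A$.

\begin{proposition}\label{prop:random}
The following are equivalent.
\begin{itemize}
\item[\textup{(1)}] There is a Corson-compact space without \textup{(M)}.
\item[\textup{(2)}] There are a probability space $(X,\mathcal S,\lambda)$ and sets $E_\alpha\in\mathcal S$ $(\alpha<\omega_1)$ of positive measure such that every positive subset of $\omega_1$ is countable.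
\item[\textup{(3)}] There are a compact set $\mathcal K\subset2^{\omega_1}$ all of whose members are countable and a regular Borel probability measure $\nu$ on $\mathcal K$ such that $p_\alpha=\int\pi_\alpha\,d\nu>0$ for every $\alpha<\omega_1$.
\end{itemize}
\end{proposition}

Statement (2) is the negation of (d) in Theorem~\ref{thm:class}. Statement (3) describes a random set $A\in\mathcal K$ that is always countable and yet contains each ordinal $\alpha$ with probability $p_\alpha>0$.

\begin{proof}
(1)$\Rightarrow$(2). Let $K\subset\Sigma(\Gamma)$ be compact and let $\mu$ be a regular Borel probability measure on $K$ with non-separable support $S$. By Lemma~\ref{lem:sep}, uncountably many coordinates do not vanish identically on $S$; choose distinct ones $\gamma_\alpha$ $(\alpha<\omega_1)$. The open set $\{x\in K:x_{\gamma_\alpha}\ne0\}$ meets $S$, so it has positive measure. It is the union of the closed sets $\{x\in K:|x_{\gamma_\alpha}|\ge1/j\}$, $j\in\mathbb N$, so one of these, call it $E_\alpha$, has positive measure. Let $A\ne\emptyset$ be positive. The compact sets $E_\alpha$ $(\alpha\in A)$ have nonempty finite intersections, so there is $x\in\bigcap_{\alpha\in A}E_\alpha$. Then $x_{\gamma_\alpha}\ne0$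 for all $\alpha\in A$, and $A$ is countable because $x\in\Sigma(\Gamma)$.

(2)$\Rightarrow$(3). The obvious random set is $\Phi(x)=\{\alpha:x\in E_\alpha\}$, $x\in X$. Its values need not be positive sets and need not form a compact family, so we replace its distribution by the regular measure on $2^{\omega_1}$ that agrees with it on clopen sets, and show that this measure lives on positive sets.

If $f\in C(2^{\omega_1})$ depends on finitely many coordinates, then $f\circ\Phi$ is an $\mathcal S$-measurable simple function. Such $f$ form a dense subalgebra of $C(2^{\omega_1})$ by the Stone--Weierstrass theorem, so $f\circ\Phi$ is bounded and measurable for every $f\in C(2^{\omega_1})$. Let $\nu$ be the regular Borel probability measure on $2^{\omega_1}$ representing the positive functional $f\mapsto\int f\circ\Phi\,d\lambda$. For a nonempty finite $s\subset\omega_1$, the set $C_s=\{A:s\subset A\}$ is clopen and $1_{C_s}\circ\Phi$ is the characteristic function of $\bigcap_{\alpha\in s}E_\alpha$. Hence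
\[
\nu(C_s)=\lambda\Big(\bigcap_{\alpha\in s}E_\alpha\Big).
\]
Let $\mathcal K$ be the family of positive sets; its members are countable by hypothesis. By definition, $2^{\omega_1}\setminus\mathcal K$ is the union of those $C_s$ with $\nu(C_s)=0$. So $\mathcal K$ is closed and contains $\operatorname{supp}\nu$, whence $\nu(\mathcal K)=1$. The restriction of $\nu$ to $\mathcal K$ is a regular Borel probability measure, and $p_\alpha=\nu(C_{\{\alpha\}})=\lambda(E_\alpha)>0$.

(3)$\Rightarrow$(1). The space $\mathcal K$ is Corson-compact. If $\operatorname{supp}\nu$ were separable, Lemma~\ref{lem:sep} would give an $\alpha$ such that $\pi_\alpha$ vanishes on $\operatorname{supp}\nu$, and then $p_\alpha=0$.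
\end{proof}

The next lemma is the source of examples.

\begin{lemma}\label{lem:cover}
If $[0,1]$ is a union of $\omega_1$ Lebesgue-null sets, in particular under CH, then statement \textup{(2)} of Proposition~\ref{prop:random} holds.
\end{lemma}

\begin{proof}
Let $[0,1]=\bigcup_{\alpha<\omega_1}N_\alpha$ with each $N_\alpha$ null; under CH the singletons form such a cover. For each $\alpha$ the set $\bigcup_{\beta\le\alpha}N_\beta$ is a countable union of null sets, so by regularity of Lebesgue measure its complement contains a compact set $E_\alpha$ of positive measure. Let $A\neq\emptyset$ be positive. By compactness there is $t\in\bigcap_{\alpha\in A}E_\alpha$. Choose $\beta$ with $t\in N_\beta$. Then $t\notin E_\alpha$ for $\alpha\ge\beta$, so every element of $A$ is below $\beta$ and $A$ is countable.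
\end{proof}

\section{The counterexample}\label{sec:construction}

Assume that some Corson-compact space fails (M), and fix $\mathcal K$, $\nu$ and $p_\alpha$ as in Proposition~\ref{prop:random}(3).

\subsection*{Finding the measures}
We look for random countable sets whose distributions $\mu_n$ satisfy \eqref{eq:test}; here $\mu_n(\pi_\alpha)$ is the probability that the $n$-th random set contains $\alpha$. A sample $A$ from $\nu$ gives the probability $p_\alpha$ for all $n$, which does not distinguish $L_\alpha$ from its complement. The set $A\cap I_n$ gives probability $0$ for $n\notin L_\alpha$, as required, but only $p_\alpha$ for $n\in L_\alpha$. To raise this to nearly $1$, take $n$ independent samples: the set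
\[
(A_1\cup\dots\cup A_n)\cap I_n
\]
is still countable, and for $n\in L_\alpha$ it omits $\alpha$ only when all $n$ samples do, which has probability $(1-p_\alpha)^n\to0$. The intersection with $I_n$ has a second role. The finite unions $A_1\cup\dots\cup A_n$ alone do not lie in any compact family of countable sets: each $\alpha$ belongs to some member of $\mathcal K$ because $p_\alpha>0$, so each finite $a\subset\omega_1$ is contained in such a union, and $\omega_1$ itself is in their closure. After the intersection, Lemma~\ref{lem:F} below shows that the only new limit points lie in $H$.

\subsection*{Iterated integrals}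
Independent sampling is needed only as a functional on continuous functions. If $X$ is compact and $\varphi\in C(X\times\mathcal K)$, then $x\mapsto\int\varphi(x,A)\,d\nu(A)$ is continuous: given $x_0$ and $\varepsilon>0$, the open set $\{(x,A):|\varphi(x,A)-\varphi(x_0,A)|<\varepsilon\}$ contains $\{x_0\}\times\mathcal K$, hence, by compactness of $\mathcal K$, a set $V\times\mathcal K$ with $V$ a neighborhood of $x_0$. So for $\varphi\in C(\mathcal K^n)$ the iterated integral
\[
\nu^n(\varphi)=\int\!\cdots\!\int\varphi(A_1,\dots,A_n)\,d\nu(A_n)\cdots d\nu(A_1)
\]
is defined. The functional $\nu^n$ is linear and positive with $\nu^n(1)=1$, so $|\nu^n(\varphi)|\le\nu^n(|\varphi|)\le\|\varphi\|$. Let $q_{\alpha,n}(A_1,\dots,A_n)=\prod_{i\le n}\big(1-\pi_\alpha(A_i)\big)$; this is the characteristic function of the clopen set where $\alpha\notin A_1\cup\dots\cup A_n$. Integrating one variable at a time gives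
\begin{equation}\label{eq:power}
\nu^n(q_{\alpha,n})=(1-p_\alpha)^n .
\end{equation}

\subsection*{The space $F$}
Define $g_n:\mathcal K^n\to2^{\omega_1}$, and then $F_n$, $F$ and functionals $\mu_n$ on $C(F)$, by
\[
g_n(A_1,\dots,A_n)=(A_1\cup\dots\cup A_n)\cap I_n,\qquad F_n=g_n(\mathcal K^n),\qquad F=H\cup\bigcup_{n\in\mathbb N}F_n,
\]
\[
\mu_n(f)=\nu^n(f\circ g_n).
\]
The map $g_n$ is continuous, since $\pi_\alpha\circ g_n$ equals $1-q_{\alpha,n}$ if $\alpha\in I_n$ and $0$ otherwise. Hence $F_n$ is compact, $\mu_n$ is defined, and $\|\mu_n\|\le1$.

\begin{lemma}\label{lem:F}
$F$ is a compact subset of $2^{\omega_1}$, it contains $H$, and all its members are countable.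
\end{lemma}

\begin{proof}
A member of $F_n$ is contained in a union of $n$ members of $\mathcal K$, which are countable. To see that $F$ is closed, let $P$ be in the closure of $F$ and $P\notin H$. Choose $\alpha\ne\beta$ in $P$. The open neighborhood $W=\{B:\alpha,\beta\in B\}$ of $P$ misses $H$, and it misses $F_n$ unless $\alpha,\beta\in I_n$, because members of $F_n$ are subsets of $I_n$. Thus $W\cap F$ is contained in $\bigcup_{n\in L_\alpha\cap L_\beta}F_n$, a finite union of compact sets. Since $P$ is in the closure of $W\cap F$, it belongs to this union.
\end{proof}

\begin{lemma}\label{lem:extending}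
The sequence $(\mu_n)$ is extending for $\Omega_F$.
\end{lemma}

\begin{proof}
Fix $f\in C(F)$, $P\in F$ and $\varepsilon>0$; we verify \eqref{eq:crit} at the point $(P,\infty)$, with $2\varepsilon$ in place of $\varepsilon$. If $P\notin H$, Lemma~\ref{lem:spaces}(1) gives a neighborhood containing no $d_n$. Let $P\in H$. By continuity of $f$ there is a finite set $a\supset P$ such that
\[
|f(B)-f(P)|\le\varepsilon\qquad\text{whenever }B\in F\text{ and }B\cap a=P.
\]
For $N\in\mathbb N$ let $U_N=\{(B,m)\in\Omega_F:B\cap a=P,\ m\ge N\}$, a neighborhood of $(P,\infty)$. If $d_n\in U_N$, then $n\ge N$ and $I_n\cap a=P$, so for all $A_1,\dots,A_n\in\mathcal K$,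
\begin{equation}\label{eq:trace}
g_n(A_1,\dots,A_n)\cap a=(A_1\cup\dots\cup A_n)\cap P .
\end{equation}

\emph{Case $P=\emptyset$.} Take $N=1$. By \eqref{eq:trace}, $g_n(A_1,\dots,A_n)\cap a=P$ for all choices of the $A_i$, so $|f\circ g_n-f(P)|\le\varepsilon$ on $\mathcal K^n$ and $|\mu_n(f)-f(P)|\le\varepsilon$.

\emph{Case $P=\{\alpha\}$.} By \eqref{eq:trace}, $g_n(A_1,\dots,A_n)\cap a=P$ wherever $q_{\alpha,n}=0$. Where $q_{\alpha,n}=1$ we use the bound $2\|f\|$. Thus $|f\circ g_n-f(P)|\le\varepsilon+2\|f\|\,q_{\alpha,n}$ on $\mathcal K^n$, and positivity of $\nu^n$ together with \eqref{eq:power} gives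
\[
|\mu_n(f)-f(P)|\le\nu^n\big(|f\circ g_n-f(P)|\big)\le\varepsilon+2\|f\|(1-p_\alpha)^n .
\]
Since $p_\alpha>0$, we can take $N$ with $2\|f\|(1-p_\alpha)^N\le\varepsilon$.
\end{proof}

No lower bound on $p_\alpha$ uniform in $\alpha$ is needed. The sequence $(d_n)$ clusters only at points of $H$, and the estimate at such a point involves at most one $\alpha$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Omega=\Omega_F$ and $K_1=K_F$. By Lemmas~\ref{lem:F} and \ref{lem:spaces}, both are countable extensions of $F$, the space $K_1$ is Corson-compact, and $\Omega$ contains a separable non-metrizable closed subspace and is not Corson-compact. The sequence $(\mu_n)$ is extending for $\Omega$ by Lemma~\ref{lem:extending}, and $\mu'_n(f)=f(\emptyset)$ is extending for $K_1$ because $d'_n\to(\emptyset,\infty)$. All these functionals have norm at most $1$, so Lemma~\ref{lem:move} provides $T$.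
\end{proof}

\begin{remark}\label{rem:const}
The isomorphism satisfies $\|T\|\,\|T^{-1}\|\le9$. By the Amir--Cambern theorem \cite{Amir,Cambern}, an isomorphism between $C(\Omega)$ and $C(K_1)$ with $\|T\|\,\|T^{-1}\|<2$ would force $\Omega$ and $K_1$ to be homeomorphic. So in a counterexample this product is never below $2$. We do not claim that $9$ is optimal.
\end{remark}

\section{Proof of Theorem~\ref{thm:class}}\label{sec:class}

The implication (a)$\Rightarrow$(b) is Proposition~\ref{prop:M}, and (b)$\Rightarrow$(c) follows from Lemma~\ref{lem:sep}. If (a) fails, the spaces $K_1$ and $\Omega$ of Theorem~\ref{thm:main} violate (c); so (c)$\Rightarrow$(a). The negations of (a) and (d) are statements (1) and (2) of Proposition~\ref{prop:random}, so (a)$\Leftrightarrow$(d). If $[0,1]$ is a union of $\omega_1$ Lebesgue-null sets, then (d) fails by Lemma~\ref{lem:cover}, and so do (a), (b) and (c). \qed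

\begin{thebibliography}{9}

\bibitem{Amir} D.~Amir, 1965.

\bibitem{Cambern} M.~Cambern, 1967.

\bibitem{FAP} \emph{Functional-analytic properties of Corson-compact spaces},
\texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm89/sm89114.pdf}

\end{thebibliography}
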